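# Tope orderings with principal filters: ranks up to three, and rank four

## 1. Lines through the origin

Take $n\ge 2$ distinct lines through the origin of the plane and choose a positive side of each. They cut the plane into $2n$ chambers. Let $E$ be the set of lines, and record a chamber $C$ by its sign vector $C\in\{+,-\}^E$. Call $X\subseteq E$ a flat if $X$ is the set of all lines that contain some intersection subspace: the flats are $\emptyset$ (for the whole plane), the sets $\{e\}$ with $e\in E$, and $E$ (for the origin).

Let the chambers arrive one after another, in an order that we may choose. When $C$ arrives, we ask which flats see something new. Let $J(C)$ be the set of flats $X$ such that every earlier chamber is separated from $C$ by at least one line of $X$. Enlarging $X$ only helps, so $J(C)$ is closed upward. We want an order for which every $J(C)$ has one smallest member $X_0$ and consists of all flats that contain $X_0$.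

Two lines show that this is a real condition. If the order begins $(++),(--)$, then both lines separate the second chamber from the first, so $J(--)=\{\{1\},\{2\},E\}$, which has two minimal members. For the order $(++),(-+),(--),(+-)$, the four filters are all flats, $\{\{1\},E\}$, $\{\{2\},E\}$ and $\{E\}$, and all is well.

The second order is a walk around the origin, and this works for every $n$. Let a ray turn through half a turn, starting inside a chamber $K_0$. It meets every line exactly once; let $e_1,\dots,e_n$ be the lines in this order, and let $K_i$ be the chamber reached after crossing $e_i$. So $K_n=-K_0$. List $K_0,K_1,\dots,K_n$ first, then the remaining $n-1$ chambers in any order.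

* Nothing precedes $K_0$, so $J(K_0)$ consists of all flats, with smallest member $\emptyset$.
* Let $i\ge1$. Only $e_i$ separates $K_{i-1}$ from $K_i$, so every $X\in J(K_i)$ contains $e_i$. Conversely, $e_i$ is crossed once, between $K_{i-1}$ and $K_i$, so it separates every $K_j$ with $j<i$ from $K_i$. Hence $J(K_i)=\{X: e_i\in X\}$, with smallest member $\{e_i\}$.
* Let $C$ be one of the remaining chambers and $e\in E$. The chambers $K_0$ and $K_n=-K_0$ have opposite signs at $e$, so one of them agrees with $C$ on $\{e\}$. Hence neither $\{e\}$ nor $\emptyset$ is in $J(C)$, and $J(C)=\{E\}$.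

What changes in general? Two things were special. The only flats other than $\emptyset$ and $E$ had one element. And a single closed walk passed through all chambers, crossing one line at a time. We now ask the same question for planes in $\mathbb R^3$, for hyperplanes in $\mathbb R^d$, and for oriented matroids.

## 2. Topes, flats and first occurrences

Let $\mathcal M$ be a loopless oriented matroid on a finite set $E$, given by its covectors in $\{+,-,0\}^E$. The *topes* are the covectors of maximal support; as there are no loops, they lie in $\{+,-\}^E$. Let $\mathcal T$ be the set of topes. Let $L$ be the lattice of flats of the underlying matroid, ordered by inclusion. For a central real hyperplane arrangement, $E$ is the set of hyperplanes, topes are the closed chambers, and a flat is the set of hyperplanes that contain a given intersection subspace.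

We use the following textbook facts throughout. The negative of a covector is a covector. If $V,W$ are covectors, so is $V\circ W$, defined by $(V\circ W)(e)=V(e)$ if $V(e)\ne0$ and $W(e)$ otherwise. The cocircuits are the nonzero covectors of minimal support, and every flat of corank $1$ is the zero set of exactly two cocircuits $\pm V$. For $A\subseteq E$ the covectors of the restriction $\mathcal M|A$ are the restrictions to $A$ of the covectors of $\mathcal M$, and its topes are the restrictions of topes. The covectors of the contraction $\mathcal M/A$ are the covectors of $\mathcal M$ that vanish on $A$, restricted to $E\setminus A$.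

**Definition.** For topes $K,C$ let $S(K,C)=\{e\in E:K(e)=-C(e)\}$. Given a total ordering $\dashv$ of $\mathcal T$ and $C\in\mathcal T$, let
$$J(C)=\{X\in L: S(K,C)\cap X\ne\emptyset\text{ for all topes }K\ne C\text{ with }K\dashv C\}.$$
This is an up-set of $L$. It is *principal* if $J(C)=\{X\in L:X\supseteq X_0\}$ for some $X_0\in L$. An ordering is *good* if $J(C)$ is principal for every tope $C$.

The words "before", "first", "earlier" and the symbols $<,\le$ between topes refer to the given ordering. The definition says that
$$X\in J(C)\iff C\text{ is the first tope }K\text{ with }K|_X=C|_X. \tag{1}$$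

**Lemma 1.** $J(C)$ is principal if and only if it is closed under intersection.

*Proof.* Flats are closed under intersection. If $J(C)=\{X\supseteq X_0\}$ and $X,X'\in J(C)$, then $X\cap X'\supseteq X_0$, so $X\cap X'\in J(C)$. Conversely, $E\in J(C)$, because distinct topes differ somewhere. So $J(C)$ is a nonempty finite family; if it is closed under intersection, the intersection $X_0$ of all its members is a member. As $J(C)$ is an up-set, $J(C)=\{X\supseteq X_0\}$. $\square$

Question 3.1 of "Erratum to: Shelling-type orderings of regular CW-complexes and acyclic matchings of the Salvetti complex" asks whether good orderings always exist. A theorem of Lofano and Paolini says that every real hyperplane arrangement has one, a so-called Euclidean ordering. Euclidean orderings are defined via distances in Euclidean space, so they are not available for non-realizable oriented matroids. The answer to the question is no.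

**Theorem 1.** There is a uniform (in particular loopless) oriented matroid $\mathcal M$ of rank $4$ such that for every total ordering of its topes some $J(C)$ is not principal.

By the theorem of Lofano and Paolini, such an $\mathcal M$ is non-realizable.

**Theorem 2.** For $r\ge0$: every loopless oriented matroid of rank $r$ admits a total ordering of its topes with all $J(C)$ principal if and only if $r\le3$.

**Two harmless normalizations.** Reorienting elements does not change the sets $S(K,C)$, hence not the $J(C)$. If $e,e'$ are parallel, then $S(K,C)$ contains both or neither, and so does every flat. Deleting all but one element of each parallel class therefore gives bijections of topes and of flats that respect the condition $S(K,C)\cap X\neq\emptyset$. So in looking for good orderings we may assume that $\mathcal M$ is simple.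

**Proposition 1.** Every loopless oriented matroid of rank $\le2$ has a good ordering.

*Proof.* Assume $\mathcal M$ simple. In rank $0$ we have $E=\emptyset$, there is one tope, and $J=L$. In rank $1$ we have $E=\{e\}$ and two topes, with $J=L$ for the first and $J=\{E\}$ for the second. In rank $2$, with $n=|E|$, the $2n$ topes form a cycle; along half of it, from $K_0$ to $K_n=-K_0$, consecutive topes differ in exactly one element, and each element is used once. The flats are $\emptyset$, the $\{e\}$ and $E$. The argument of Section 1 used nothing else. $\square$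

**A first attempt, and where it stops.** The walk in Section 1 moves away from $K_0$ step by step. In general, fix a base tope $B$, order the topes by inclusion of the sets $S(B,K)$ (the tope poset), and take a linear extension. The source of the question notes that not every linear extension works. Here is a small failure. Take four vectors in $\mathbb R^3$, any three independent, with sum zero, and let $E=\{1,2,3,4\}$ be the corresponding planes. The topes are all sign vectors except $++++$ and $----$. Let $B=(+,-,-,-)$ and write a tope as the set $S(B,K)$. The two missing sets are $\{1\}$ and $\{2,3,4\}$. The flats are the sets of size $\le2$ and $E$. Consider a linear extension that begins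
$$\emptyset,\ \{2\},\ \{3\},\ \{4\},\ \{1,3\},\ \{1,2\},\ \dots$$
and let $C=\{1,2\}$. The only earlier tope that agrees with $C$ at $1$ is $\{1,3\}$. It differs from $C$ at $2$ and at $3$. So $\{1,2\}$ and $\{1,3\}$ are in $J(C)$, while their intersection $\{1\}$ is not, and $J(C)$ is not principal. The trouble is that $C$ is the first to show its pattern on two flats at once, and not the first on their intersection. This is what we must prevent in rank $3$, and what we shall force in rank $4$.

## 3. Sweeping over the vertices in rank three

**Proposition 2.** Every loopless oriented matroid of rank $3$ has a good ordering.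

Let $\mathcal M$ be simple of rank $3$, $n=|E|$, and let $L_2$ be the set of flats of rank $2$. Two distinct members of $L_2$ share at most one element. For $a\ne b$ in $E$ write $ab\in L_2$ for the flat that they span. As a picture (the proof does not use it), think of $E$ as lines in the plane and of $L_2$ as their crossing points. A curve starts far away and is pushed over the crossing points one by one, and we list the chambers as the curve enters them. The set of points already passed will be called $F$, and the order in which the curve meets the lines will be $<_F$.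

**Step 1: a starting curve.** We add an element in general position. Let $\mathcal M^+=\mathcal M\cup h$ be the lexicographic extension along a basis $(b_1,b_2,b_3)$: a cocircuit $V$ of $\mathcal M$ gets at $h$ the first nonzero sign among $V(b_1),V(b_2),V(b_3)$. (For vectors, $h=b_1+\delta b_2+\delta^2b_3$ with small $\delta>0$ does this.) This sign is never $0$, because the zero set of a cocircuit contains no basis. So $h$ lies in the span of no $X\in L_2$; that is, $\{h,a,b\}$ is independent for all $a\ne b$ in $E$. Hence $\mathcal M^+/h$ is a simple rank-$2$ oriented matroid on $E$, and its topes form a $2n$-cycle. After reorienting elements of $E$, and with a suitable linear order $e_1<\dots<e_n$ of $E$, half of this cycle consists of $K_0,\dots,K_n$ with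
$$K_i(e_j)=-\ (j\le i),\qquad K_i(e_j)=+\ (j>i).$$
The $K_i$, extended by $0$ at $h$, are covectors of $\mathcal M^+$, so the $K_i$ are topes of $\mathcal M$. Between $K_{i-1}$ and $K_i$ lies a cocircuit $\Phi_{e_i}$ that vanishes at $e_i$ and agrees with both elsewhere. So for every $a\in E$ there is a covector $\Phi_a$ of $\mathcal M^+$ with $\Phi_a(h)=\Phi_a(a)=0$ and
$$\Phi_a(d)=+\ \text{ for } d>a,\qquad \Phi_a(d)=-\ \text{ for } d<a .$$
For $X\in L_2$ let $V_X$ be the covector of $\mathcal M^+$ with zero set $X$ and $V_X(h)=+$.

**Step 2: the order of the vertices on one line.** Fix $a\in E$. In the rank-$2$ oriented matroid $\mathcal M^+/a$ the parallel classes are the sets $X\setminus a$ with $a\in X\in L_2$, and $\{h\}$. The cocircuits are $\pm V_X$ ($a\in X\in L_2$) and $\pm\Phi_a$. Rank-$2$ oriented matroids are realizable by vectors in the plane, so the cocircuits sit on a circle. Go from $\Phi_a$ to $-\Phi_a$ through the half where $h$ is $+$. Of each antipodal pair $\pm V_X$ exactly the member $V_X$ lies in this half, so we meet each $V_X$ with $X\ni a$ once. Let $\prec_a$ be the resulting linear order on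 the flats $X\in L_2$ with $a\in X$. On the way an element $d\neq a$ changes its sign exactly at $V_{ad}$. Thus for $a\in Y\in L_2$ and $d\notin Y$:
$$V_Y(d)=\Phi_a(d)\ \text{ if }Y\prec_a ad,\qquad V_Y(d)=-\Phi_a(d)\ \text{ if }ad\prec_a Y. \tag{2}$$

**Step 3: the three orders on a triple are compatible.** Let $a<b<c$ be independent. We claim
$$ab\prec_a ac\iff ab\prec_b bc\iff ac\prec_c bc. \tag{3}$$
Since $\Phi_a(c)=\Phi_b(c)=+$, (2) with $Y=ab$ and $d=c$, used at $a$ and at $b$, shows that each of the first two statements is equivalent to $V_{ab}(c)=+$. Since $\Phi_b(a)=\Phi_c(a)=-$, (2) with $Y=bc$ and $d=a$, used at $b$ and at $c$, shows that $bc\prec_b ab$ and $bc\prec_c ac$ are each equivalent to $V_{bc}(a)=-$. Negating both gives the second equivalence.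

Call the triple of type A if (3) holds and of type B if all three statements fail. Its *sequence* is $(ab,ac,bc)$ for type A and $(bc,ac,ab)$ for type B. In both cases, of any two of these flats the earlier in the sequence precedes the other in $\prec$ on their common element.

**Step 4: the order in which the curve meets the lines.** Call $F\subseteq L_2$ *closed* if $X\in F$, $a\in X\cap Y$ and $Y\prec_aX$ imply $Y\in F$. For closed $F$ and $x\neq y$ define
$$x<_Fy\iff (x<y\text{ and }xy\notin F)\ \text{ or }\ (y<x\text{ and }xy\in F).$$
For every pair exactly one of $x<_Fy$, $y<_Fx$ holds. We check transitivity on triples; then $<_F$ is a linear order. On a dependent triple all three pairs span the same flat, so $<_F$ is $<$ or its reverse. Let $a<b<c$ be independent. By the last sentence of Step 3, $F$ contains an initial segment of the sequence. According to whether it contains $0,1,2,3$ of the flats, $<_F$ orders the triple as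

* type A: $abc,\ bac,\ bca,\ cba$;
* type B: $abc,\ acb,\ cab,\ cba$.

All eight are linear orders. We also record which flats are still missing:

(4) *If $x<_Fy<_Fz$ is an independent triple, the flats among $xy,xz,yz$ not in $F$, listed in the order of the sequence, form one of the lists*
$$(xy,xz,yz),\quad(yz,xz,xy),\quad(yz,xz),\quad(xy,xz),\quad(xy),\quad(yz),\quad\emptyset.$$

The eight cases are as follows. Type A: for $abc$ we have $(ab,ac,bc)=(xy,xz,yz)$; for $bac$ the list $(ac,bc)=(yz,xz)$; for $bca$ the list $(bc)=(xy)$; for $cba$ the empty list. Type B: for $abc$ we have $(bc,ac,ab)=(yz,xz,xy)$; for $acb$ the list $(ac,ab)=(xy,xz)$; for $cab$ the list $(ab)=(yz)$; for $cba$ the empty list. Note that in every list of length $2$ or $3$ the second entry is $xz$.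

**Step 5: some vertex can be passed next.**

**Lemma 2.** If $F\ne L_2$ is closed, there is $X\in L_2\setminus F$ that for every $a\in X$ is the $\prec_a$-minimum of $\{Y\in L_2\setminus F:a\in Y\}$. For such $X$, the set $F\cup\{X\}$ is closed.

*Proof.* For an element $a$ that lies in some flat outside $F$, let $m(a)$ be the $\prec_a$-minimum of the flats outside $F$ through $a$. Suppose the first claim fails. Then for each such element $l$ the flat $m(l)$ does not qualify, so there is $l'\in m(l)$ with $m(l')\neq m(l)$. Iterating, we get an infinite sequence $l_0,l_1,\dots$ with $l_{k+1}\in m(l_k)$ and $m(l_{k+1})\ne m(l_k)$. In particular $l_{k+1}\ne l_k$. Put $X=m(l_k)=l_kl_{k+1}$ and $Y=m(l_{k+1})=l_{k+1}l_{k+2}$. As $X\ne Y$, they share only $l_{k+1}$, so $l_k,l_{k+1},l_{k+2}$ are independent. Both $X,Y$ are outside $F$. Minimality of $Y$ at $l_{k+1}$ gives $Y\prec_{l_{k+1}}X$. If also $l_kl_{k+2}\notin F$, minimality of $X$ at $l_k$ gives $X\prec_{l_k}l_kl_{k+2}$. So the list in (4) for this triple is $(Y,X)$ or $(Y,X,l_kl_{k+2})$, and its second entry is $X$. Hence $X=xz$: the elements $l_k,l_{k+1}$ are the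 two extremes of the triple in $<_F$, and $l_{k+2}$ lies strictly between them. So the positions of $l_{k+1},l_{k+2}$ in $<_F$ are closer together than those of $l_k,l_{k+1}$. This cannot go on forever.

For the second claim, let $a\in X\cap Y$ and $Y\prec_aX$. By minimality of $X$ at $a$, $Y\in F$. For members of $F$ the condition holds already. $\square$

By Lemma 2 there are closed sets $\emptyset=F_0\subset F_1\subset\dots\subset F_\ell=L_2$ with $F_k=F_{k-1}\cup\{X_k\}$, where $X_k$ is as in Lemma 2 for $F_{k-1}$.

**Step 6: the chambers met by the curve are topes.** For closed $F$ let $f_1<_F\dots<_Ff_n$ be the elements of $E$, and let $K_i^F$ be $-$ on $f_1,\dots,f_i$ and $+$ on $f_{i+1},\dots,f_n$. So $K_i^{F_0}=K_i$.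

**Lemma 3.** Let $F=F_{k-1}$, $X=X_k$, $s=|X|$, and $f_1<_F\dots<_Ff_n$. Then $X=\{f_{p+1},\dots,f_{p+s}\}$ for some $p$. All $K_i^{F_j}$ are topes of $\mathcal M$.

*Proof.* *$X$ is an interval.* Suppose $x<_Fy<_Fz$ with $x,z\in X$ and $y\notin X$. The triple is independent and $xz=X\notin F$. By (4) the list contains $xz$, so its first entry is $xy$ or $yz$. This flat is not in $F$, and it precedes $X$ in $\prec_x$ or in $\prec_z$, respectively. That contradicts the choice of $X$.

*Topes.* The $K_i^{F_0}=K_i$ are topes. Assume that the $K_i^F$ are topes. The pairs $x,y$ with $xy=X$ are exactly the pairs inside $X$, so $<_{F_k}$ arises from $<_F$ by reversing the block $X$. Hence $K_i^{F_k}=K_i^F$ unless $i=p+q$ with $1\le q\le s-1$.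

We show $V_X(d)=K_p^F(d)$ for all $d\in E\setminus X$. Let $a\in X$. If $ad\notin F$, then $X\prec_aad$ by the choice of $X$, so $V_X(d)=\Phi_a(d)$ by (2). This is $+$ iff $a<d$, iff $a<_Fd$ (as $ad\notin F$). If $ad\in F$, then $ad\prec_aX$, since otherwise closedness of $F$ would give $X\in F$. So $V_X(d)=-\Phi_a(d)$, which is $+$ iff $d<a$, iff $a<_Fd$ (as $ad\in F$). In both cases $V_X(d)=+$ iff $d$ comes after the block $X$ in $<_F$, iff $K_p^F(d)=+$.

Let $1\le q\le s-1$. Off $X$, $K^{F_k}_{p+q}$ equals $K^F_p$, that is, $V_X$. On $X$ it is $-$ on $f_{p+s},\dots,f_{p+s-q+1}$ and $+$ on $f_{p+1},\dots,f_{p+s-q}$, which is $-K^F_{p+s-q}$. So $K^{F_k}_{p+q}=(V_X|_E)\circ(-K^F_{p+s-q})$. This is a covector of $\mathcal M$ with full support, hence a tope. $\square$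

**Step 7: the ordering.** List first $K_0,\dots,K_n$. Then for $k=1,\dots,\ell$, in "step $k$", list the $|X_k|-1$ topes $K^{F_k}_{p+q}$, $1\le q\le|X_k|-1$, in any order, with $p$ from Lemma 3. Finally list all remaining topes in any order. After step $k$ all $K_i^{F_j}$ with $j\le k$ have been listed. That no tope is listed twice in the first two parts is checked in the second item.

* *The topes $K_i$.* $J(K_0)=L$. For $i\ge1$ we have $e_i\in S(K_j,K_i)$ for all $j<i$, and $S(K_{i-1},K_i)=\{e_i\}$. So $J(K_i)=\{X:e_i\in X\}$, generated by the flat $\{e_i\}$.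
* *A tope $C=K^{F_k}_{p+q}$ of step $k$.* Put $X=X_k$, $F=F_{k-1}$, $s=|X|$. For $j<k$ we have $X\notin F_j$, so $<_{F_j}$ orders $X$ as $<$ does, and the set where $K_i^{F_j}$ is $-$ meets $X$ in an initial segment of $(X,<)$. The order $<_{F_k}$ reverses $X$, so the set where $C$ is $-$ meets $X$ in a final segment of $(X,<)$ with $q$ elements. As $1\le q\le s-1$, it is nonempty and misses the minimum of $X$, so it is not an initial segment. The other topes of step $k$ have a different number of $-$ signs on $X$. So no earlier tope agrees with $C$ on $X$. In particular $C$ was not listed before, and $X\in J(C)$. Now let $X'\ne X,E$ be a flat. Then $|X\cap X'|\le1$. The earlier topes $K^F_p$ and $K^F_{p+s}$ agree with $C$ off $X$, and on $X$ they are all $+$ and all $-$, respectively. So one of them agrees with $C$ on $X'$, and $X'\notin J(C)$. Hence $J(C)=\{X,E\}$, which is principal.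
* *A remaining tope $C$.* Let $X\in L_2$, $s=|X|$. The topes $K_0,\dots,K_n$ realize $s+1$ patterns on $X$ (those with $-$ on an initial segment), and the step $k$ with $X_k=X$ realizes $s-1$ further ones. The simple rank-$2$ oriented matroid $\mathcal M|X$ has $2s$ topes, so all patterns on $X$ have occurred, and $X\notin J(C)$. Every flat other than $E$ lies in some $X\in L_2$, and $J(C)$ is an up-set, so $J(C)=\{E\}$.

This proves Proposition 2. $\square$

**Example.** Let $E=\{1,2,3\}$ be the coordinate planes of $\mathbb R^3$, oriented so that the added vector is $h=(1,-1,1)$. The plane $y_1-y_2+y_3=0$ meets $K_0=(+++)$, $K_1=(-++)$, $K_2=(--+)$, $K_3=(---)$, so the order is $1<2<3$. A covector that vanishes at $1,2$ and is $+$ at $h$ is $+$ at $3$, so the triple has type A. The vertices are passed in the order $\{1,2\},\{1,3\},\{2,3\}$; the listed topes are, after $K_0,\dots,K_3$, the topes $(+-+),(+--),(++-)$, and finally $(-+-)$.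

## 4. First occurrences in uniform rank four

We turn to Theorem 1. The engine of Section 3 was Lemma 2: there is always a vertex that may be passed next. In rank $4$ we shall build six elements and twelve triples of which, after half of the directions have been seen, none can be completed first. To make such a statement about *every* good ordering we need to know how a good ordering must behave. This section finds out.

**Facts on uniform oriented matroids of rank 4.** (Björner–Las Vergnas–Sturmfels–White–Ziegler, *Oriented Matroids*.)

* (F1) An alternating map $\chi:E^4\to\{0,\pm1\}$, nonzero on all $4$-subsets, is the chirotope of a uniform oriented matroid of rank $4$ iff for all distinct $x_1,x_2,y_1,\dots,y_4$ the three signs $\chi(xy_1y_2)\chi(xy_3y_4)$, $-\chi(xy_1y_3)\chi(xy_2y_4)$, $\chi(xy_1y_4)\chi(xy_2y_3)$, where $x=x_1x_2$, are not all equal. We call them the *three signed products*, and the six $4$-sets in them the *brackets*.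
* (F2) In that case the circuits are supported on the $5$-subsets $\{e_0,\dots,e_4\}$, with $Z(e_i)=\pm(-1)^i\chi(e_0..\widehat{e_i}..e_4)$, with one global sign $\pm$.
* (F3) Circuits and covectors are orthogonal: the products $Z(e)K(e)$ are all zero, or both signs occur among them. In particular, no tope agrees with a circuit on the support of the circuit.
* (F4) If $X$ is independent, the topes restrict onto all of $\{\pm\}^X$.

For four-dimensional vectors, $\chi=\operatorname{sgn}\det$ satisfies (F1) when all determinants are nonzero. Indeed the Grassmann–Plücker identity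
$$\det(xy_1y_2)\det(xy_3y_4)-\det(xy_1y_3)\det(xy_2y_4)+\det(xy_1y_4)\det(xy_2y_3)=0$$
says that three nonzero numbers sum to $0$. A circuit is then the sign vector of a linear dependency. In a uniform oriented matroid of rank $4$ with $|E|>4$, the flats are the sets of size $\le3$ and $E$.

**Shattering.** For a finite set $S$ and $U\subseteq\{\pm\}^S$ let $\mathrm{sh}(U)$ be the family of sets $X\subseteq S$ with $U|_X=\{\pm\}^X$; we say that $U$ *shatters* $X$. An *$X$-cube* in $U$ is a set $\{W\in\{\pm\}^S:W|_{S\setminus X}=\rho\}$ contained in $U$, for a fixed $\rho\in\{\pm\}^{S\setminus X}$. For example, $U=\{++,+-,-+\}$ shatters $\emptyset,\{1\},\{2\}$, and contains the $\{1\}$-cube $\{++,-+\}$ and the $\{2\}$-cube $\{++,+-\}$. The set $\{++,--\}$ shatters the same three sets and contains no $\{1\}$-cube. Only in the first case is $|U|=|\mathrm{sh}(U)|$.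

**Lemma 4.** $|U|\le|\mathrm{sh}(U)|$. If equality holds, $U$ contains an $X$-cube for every $X\in\mathrm{sh}(U)$.

*Proof.* Induction on $|S|$. If $S=\emptyset$, then $U$ is empty and shatters nothing, or $U$ has one element and shatters $\emptyset$; the claims hold. Let $x\in S$. Let $U^\cup$ be the projection of $U$ to $S\setminus x$, and $U^\cap$ the set of $W\in\{\pm\}^{S\setminus x}$ with both extensions in $U$. Then $|U|=|U^\cup|+|U^\cap|$. A set $X\not\ni x$ is in $\mathrm{sh}(U)$ iff it is in $\mathrm{sh}(U^\cup)$, and $X\in\mathrm{sh}(U^\cap)$ implies $X\cup x\in\mathrm{sh}(U)$. So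
$$|\mathrm{sh}(U)|\ge|\mathrm{sh}(U^\cup)|+|\mathrm{sh}(U^\cap)|\ge|U^\cup|+|U^\cap|=|U|.$$
If $|U|=|\mathrm{sh}(U)|$, all these are equalities. So $|\mathrm{sh}(U^\cap)|=|U^\cap|$, and for $X\not\ni x$ we have $X\cup x\in\mathrm{sh}(U)$ iff $X\in\mathrm{sh}(U^\cap)$. Let $X'\in\mathrm{sh}(U)$. If $X'=\emptyset$, then $U\ne\emptyset$, and any element is an $\emptyset$-cube. Otherwise choose $x\in X'$ in the above. Then $X'\setminus x\in\mathrm{sh}(U^\cap)$, and by induction $U^\cap$ contains an $(X'\setminus x)$-cube. Both extensions of its members are in $U$, and they form an $X'$-cube. $\square$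

**Counting first occurrences.** Let $\mathcal M$ be uniform of rank $4$ with $|E|>4$, with a good ordering, and let $A\subseteq E$. For $X\subseteq A$ with $|X|\le3$ and $D\in\{\pm\}^X$ let $C(X,D)$ be the first tope with pattern $D$ on $X$; it exists by (F4). Such $X$ are flats, and by (1), $X\in J(C)$ iff $C=C(X,C|_X)$. Let $\mathcal U$ be the set of topes $C$ with $X\in J(C)$ for some such $X$. For $C\in\mathcal U$, $J(C)$ is principal with a generator contained in such an $X$; call the generator $X_C$. So $X_C\subseteq A$, $|X_C|\le3$, and for $X\subseteq A$ with $|X|\le3$ we have $X\in J(C)\iff X\supseteq X_C$. For an initial segment $I$ of the ordering put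
$$U_I=\{C|_A:C\in\mathcal U\cap I\}\subseteq\{\pm\}^A .$$
For instance, if $A=\{a\}$, then $\mathcal U$ consists of the first tope of all, with $X_C=\emptyset$, and of the first tope with the opposite sign at $a$, with $X_C=\{a\}$.

**Lemma 5.**
(a) For every $X\subseteq A$ with $|X|\le3$ there is exactly one $C_X\in\mathcal U$ with $X_{C_X}=X$.
(b) A set $X\subseteq A$ with $|X|\le3$ is in $\mathrm{sh}(U_I)$ iff all its patterns are realized by topes in $I$.
(c) If $U_I$ shatters no $4$-subset of $A$, then $U_I$ contains an $X$-cube for each $X\in\mathrm{sh}(U_I)$.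

*Proof.* (a) Let $n_Y=\#\{C\in\mathcal U:X_C=Y\}$. The topes $C$ with $X\in J(C)$ are the $2^{|X|}$ topes $C(X,D)$, which are distinct as their patterns on $X$ are. They are also the $C\in\mathcal U$ with $X_C\subseteq X$. So $\sum_{Y\subseteq X}n_Y=2^{|X|}$ for all $X\subseteq A$ with $|X|\le3$. By induction on $|X|$, the proper subsets contribute $2^{|X|}-1$, and $n_X=1$.

(b) If a pattern $D$ on $X$ is realized in $I$, then $C(X,D)\in I$ since $I$ is an initial segment, and $C(X,D)\in\mathcal U$. The converse is clear.

(c) Distinct elements of $\mathcal U$ have distinct restrictions to $A$: the later of two with equal restriction would be first for no $X\subseteq A$. With (a), $|U_I|=|\mathcal U\cap I|=\#\{X\subseteq A:|X|\le3,\ C_X\in I\}$. Subsets of shattered sets are shattered, so by hypothesis all shattered sets have size $\le3$. If $X\in\mathrm{sh}(U_I)$, then all $C(X,D)$ lie in $I$ by (b), and $C_X$ is one of them because $X\in J(C_X)$. So $C_X\in I$. Thus $|\mathrm{sh}(U_I)|\le|U_I|$, and Lemma 4 gives equality and the cubes. $\square$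

**Cubes sit at vertices.** An $X$-cube with $|X|=3$ looks like the eight chambers around the point where three planes meet. This makes its constant part computable.

**Lemma 6.** Let $\mathcal M$ be uniform of rank $4$, $|E|>4$, $X\subseteq A\subseteq E$, $|X|=3$, and let $\rho\in\{\pm\}^{A\setminus X}$ be such that for every $D\in\{\pm\}^X$ the vector $(D,\rho)$ is the restriction to $A$ of a tope. Let $V$ be a cocircuit with zero set $X$. Then $\rho=V|_{A\setminus X}$ or $\rho=-V|_{A\setminus X}$.

*Proof.* Let $e\ne e'$ in $A\setminus X$, and let $Z$ be a circuit with support $X\cup\{e,e'\}$. If $Z(e)\rho(e)=Z(e')\rho(e')=s$, then a tope that restricts to $(sZ|_X,\rho)$ agrees with $sZ$ on its support, which contradicts (F3). So $Z(e)\rho(e)=-Z(e')\rho(e')$. As $V$ vanishes exactly on $X$, orthogonality of $Z$ and $V$ gives $Z(e)V(e)=-Z(e')V(e')$. Together, $\rho(e)\rho(e')=V(e)V(e')$. This holds for all pairs $e,e'$, so $\rho=\pm V$ on $A\setminus X$. $\square$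

**How to set a trap.** Suppose we have six elements and a family $\mathcal X$ of triples among them such that every $4$-subset contains at least two members of $\mathcal X$. Suppose that at some moment each $X\in\mathcal X$ has shown all its patterns but one, $\tau_X$. Let $C$ be the first tope that shows $\tau_X$ for some $X\in\mathcal X$. If it does so for one $X$ only, no $4$-set has been shattered, so by Lemma 5 there is an $X$-cube, and by Lemma 6 the signs of $C$ off $X$ are those of $\pm V$. If the signs are arranged so that such a $C$ shows $\tau_Y$ for another $Y\in\mathcal X$ as well, then $X,Y\in J(C)$ while $X\cap Y\notin J(C)$. This contradicts goodness.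

## 5. Six elements, twelve triples, and a table of signs

Let $E_0=\{a_1,b_1,a_2,b_2,a_3,b_3\}$ and $V_i=\{a_i,b_i\}$, with indices mod $3$. Let
$$\mathcal X=\{V_i\cup\{c\}:c\in E_0\setminus V_i\},$$
a family of $12$ triples; for example $\{a_1,b_1,a_2\}\in\mathcal X$.

(5) *Every $4$-subset of $E_0$ contains at least two members of $\mathcal X$; every subset of size $\le2$ lies in a member of $\mathcal X$.*

A $4$-subset is $V_i\cup V_j$, which contains $V_i\cup c$ for both $c\in V_j$, or $V_i\cup\{c,e\}$ with $c\in V_{i+1}$, $e\in V_{i-1}$, which contains $V_i\cup c$ and $V_i\cup e$. A pair is some $V_i$, or it is $\{c,e\}$ with $c\in V_i$ and $e\in V_j$, $i\neq j$, and lies in $V_i\cup e$. Smaller sets lie in pairs.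

**Step 1: six vectors in $\mathbb R^3$.** These will be the normals of the six planes. Put $\lambda_1=(1,0,0)$, $\lambda_2=(0,1,0)$, $z=(0,0,1)$, $\lambda_3=-\lambda_1-\lambda_2$, and
$$n^0_{a_i}=\lambda_i-z,\quad n^0_{b_i}=\lambda_i+z;\qquad n_{a_i}=\lambda_i-z,\quad n_{b_i}=\lambda_i+z+2\varepsilon\lambda_{i+1}.$$
Any three of the $n^0_e$ are independent. For $V_i\cup c$ with $c\in V_j$ they span $\lambda_i,z,\lambda_j$. For one vector $\lambda_i-\theta_iz$, $\theta_i=\pm1$, from each pair, the sum of the three is $-(\theta_1+\theta_2+\theta_3)z$, and $\theta_1+\theta_2+\theta_3$ is odd, so nonzero; hence their span contains $z$ and all $\lambda_i$. Fix $\varepsilon\in(0,\frac12)$ so small that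
$$\operatorname{sgn}\det(n_x,n_y,n_w)=\operatorname{sgn}\det(n^0_x,n^0_y,n^0_w)\ne0\quad\text{for all triples}.$$
The linear map $\lambda_i\mapsto\lambda_{i+1}$, $z\mapsto z$ is well defined, since $\lambda_3=-\lambda_1-\lambda_2$ goes to $-\lambda_2-\lambda_3=\lambda_1$. It permutes the $n_e$, and the $n_e^0$, by the index shift $i\mapsto i+1$. We call this the cyclic symmetry.

**Step 2: the patterns $\tau_X$.** For $X\in\mathcal X$ write $z=\sum_{x\in X}c_xn_x$. Before the twist by $\varepsilon$ we would have $z=\frac12(n^0_{b_i}-n^0_{a_i})$, with coefficient $0$ on $c$; the twist makes this coefficient nonzero, as we now compute. Start from $z=\frac12(n_{b_1}-n_{a_1})-\varepsilon\lambda_2$ and write $e$ for $n_e$. From the definitions,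
$$\lambda_2=a_2+z,\qquad \lambda_2=\tfrac{b_2+2\varepsilon a_1}{1-2\varepsilon}-z,\qquad \lambda_2=-a_3-a_1-2z,\qquad \lambda_2=-b_3-(1-2\varepsilon)a_1+2\varepsilon z .$$
The first is the definition of $a_2$. For the second, $b_2=\lambda_2+z+2\varepsilon\lambda_3=(1-2\varepsilon)\lambda_2+z-2\varepsilon\lambda_1$ and $\lambda_1=a_1+z$, so $b_2=(1-2\varepsilon)(\lambda_2+z)-2\varepsilon a_1$. For the third, $a_3=-\lambda_1-\lambda_2-z$ with $\lambda_1=a_1+z$. For the fourth, $b_3=-\lambda_1-\lambda_2+z+2\varepsilon\lambda_1$, so $\lambda_2=-b_3-(1-2\varepsilon)(a_1+z)+z$. Substituting each into the formula for $z$ gives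
$$\begin{aligned}(1+\varepsilon)z&=-\tfrac12a_1+\tfrac12b_1-\varepsilon a_2,\\ (1-\varepsilon)z&=-\bigl(\tfrac12+\tfrac{2\varepsilon^2}{1-2\varepsilon}\bigr)a_1+\tfrac12b_1-\tfrac{\varepsilon}{1-2\varepsilon}b_2,\\ (1-2\varepsilon)z&=-(\tfrac12-\varepsilon)a_1+\tfrac12b_1+\varepsilon a_3,\\ (1+2\varepsilon^2)z&=-(\tfrac12-\varepsilon+2\varepsilon^2)a_1+\tfrac12b_1+\varepsilon b_3 .\end{aligned}$$
As $0<\varepsilon<\frac12$, all coefficients are nonzero with the visible signs. Put $\tau_X(x)=\operatorname{sgn}c_x$. With the cyclic symmetry,
$$\tau_{V_i\cup c}:\quad a_i\mapsto-,\quad b_i\mapsto+,\quad c\mapsto\begin{cases}-&c\in V_{i+1},\\ +&c\in V_{i-1}.\end{cases}\tag{6}$$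

**Step 3: half of the directions show everything but $\tau_X$.** Let $O\subset S^2$ be the set of unit vectors $h$ such that for every $X\in\mathcal X$ the coefficients of $h$ in the basis $(n_x)_{x\in X}$ have the signs $\tau_X$. It is open in $S^2$ and contains $z$. For $v\in\mathbb R^3$ with all $\langle n_e,v\rangle\ne0$ put $\operatorname{sgn}(v)=(\operatorname{sgn}\langle n_e,v\rangle)_e\in\{\pm\}^{E_0}$; otherwise $\operatorname{sgn}(v)$ is undefined. Let $\mathcal R$ be the set of all these sign vectors; $\mathcal R=-\mathcal R$.

(7) *If $h\in O$, $X\in\mathcal X$, $D\in\{\pm\}^X$ and $D\ne\tau_X$, there is $v$ with $\langle h,v\rangle<0$, $\operatorname{sgn}(v)$ defined, and $\operatorname{sgn}(v)|_X=D$.*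

Write $h=\sum_{x\in X}c_xn_x$ with $\operatorname{sgn}c_x=\tau_X(x)$. The $n_x$, $x\in X$, form a basis, so the values $\langle n_x,v\rangle$ can be prescribed freely. Give them the signs $D(x)$, and make the value very large for some $x$ with $D(x)\ne\tau_X(x)$. For this $x$ the term $c_x\langle n_x,v\rangle$ is negative and dominates, so $\langle h,v\rangle=\sum_xc_x\langle n_x,v\rangle<0$. A small perturbation of $v$ makes $\operatorname{sgn}(v)$ defined.

**Step 4: an oriented matroid $\widetilde N$ of rank $4$ on $E_0\cup g$.** The element $g$ stands for any element outside the six. In $\mathbb R^4$ let $\hat\lambda_1=e_1$, $\hat\lambda_2=e_2$, $\hat z=e_3$, $g=e_4$, $\hat\lambda_3=g-\hat\lambda_1-\hat\lambda_2$, and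
$$f_{a_i}=\hat\lambda_i-\hat z,\qquad f_{b_i}=\hat\lambda_i+\hat z .$$
The first three coordinates of $f_e$ are $n_e^0$, so $\det(f_x,f_y,f_w,g)=\det(n^0_x,n^0_y,n^0_w)\ne0$. The $4$-sets $V_i\cup\{c,e\}$ with $c\in V_{i+1}$, $e\in V_{i-1}$ are independent, since they span $\hat\lambda_1,\hat\lambda_2,\hat\lambda_3,\hat z$. The remaining $4$-subsets of $E_0\cup g$ are the *special* sets $Q_i=V_i\cup V_{i+1}$, $i=1,2,3$. They are dependent: $f_{a_i}-f_{b_i}-f_{a_{i+1}}+f_{b_{i+1}}=0$.

Give the three special sets arbitrary signs, and let $\chi_{\widetilde N}=\operatorname{sgn}\det$ elsewhere. We claim that this is a chirotope, whatever the three signs. Check (F1).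

* If no bracket is special, the Grassmann–Plücker identity has three nonzero terms with sum $0$, so they do not all have the same sign.
* If exactly one bracket is special, its product is $0$ in the identity, so the other two signed products are nonzero and opposite.
* If two distinct brackets are special, both contain $\{x_1,x_2\}$. Two distinct special sets meet in some $V_i$, so $\{x_1,x_2\}=V_i$, the two brackets are $V_i\cup V_{i+1}$ and $V_i\cup V_{i-1}$, and $\{y_1,\dots,y_4\}=V_{i+1}\cup V_{i-1}$. So both occur in the *same* product, and again the other two signed products are nonzero and opposite. Three special brackets are impossible, as the three special sets have empty intersection.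

**Step 5: the circuits through $g$.** For a $4$-set $Q\subset E_0$ let $\zeta_Q\in\{\pm\}^Q$ be such that $(\zeta_Q,\ g\mapsto-)$ is a circuit of $\widetilde N$. By (F2) the circuit has on $q_i\in Q=\{q_0,\dots,q_3\}$ the sign $\pm(-1)^i\chi_{\widetilde N}(Q\setminus q_i,g)=\pm(-1)^i\operatorname{sgn}\det(n^0_q)_{q\in Q\setminus q_i}$, and $\pm\chi_{\widetilde N}(Q)$ on $g$. So $\pm\zeta_Q$ is the sign vector of the linear dependency of $\{n^0_e\}_{e\in Q}$, equivalently of $\{n_e\}_{e\in Q}$. For special $Q$ the choice of $\chi_{\widetilde N}(Q)$ decides which of the two signs it is. The dependency on $Q_i$ is $n^0_{a_i}-n^0_{b_i}-n^0_{a_{i+1}}+n^0_{b_{i+1}}=0$, so we may choose the three signs such that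
$$\zeta_{Q_i}:\quad a_i\mapsto-,\quad b_i\mapsto+,\quad a_{i+1}\mapsto+,\quad b_{i+1}\mapsto-\qquad(i=1,2,3).\tag{8}$$
For $Q=V_1\cup\{c_2,c_3\}$ with $f_{c_k}=\hat\lambda_k-\theta_k\hat z$, $\theta_k=\pm1$, put $\theta=\theta_2+\theta_3\in\{-2,0,2\}$. Writing $e$ for $f_e$,
$$c_2+c_3+\tfrac{1-\theta}2a_1+\tfrac{1+\theta}2b_1=(\hat\lambda_2+\hat\lambda_3-\theta\hat z)+(\hat\lambda_1+\theta\hat z)=g,$$
and no coefficient vanishes. No special bracket enters this circuit, so it is the sign vector of this dependency. The linear map $\hat\lambda_i\mapsto\hat\lambda_{i+1}$, $\hat z\mapsto\hat z$, $g\mapsto g$ is a cyclic symmetry of the $f_e$. Hence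
$$\zeta_{V_i\cup\{c,e\}}(c)=\zeta_{V_i\cup\{c,e\}}(e)=+\qquad(c\in V_{i+1},\ e\in V_{i-1}).\tag{9}$$

**Step 6: the trap closes.** We check that the table does what Section 4 asks for. The signs $\zeta_{X\cup e}(e)$ in the next lemma will turn out to be those of the cocircuit with zero set $X$.

**Lemma 7.** Let $X\in\mathcal X$, $\delta=\pm1$, and $W\in\{\pm\}^{E_0}$ with $W|_X=\tau_X$ and $W(e)=\delta\zeta_{X\cup e}(e)$ for $e\in E_0\setminus X$. Then $W|_Y=\tau_Y$ for some $Y\in\mathcal X$, $Y\ne X$.

*Proof.* (6), (8), (9) are cyclically symmetric, so let $X=V_1\cup c$. Then $W(a_1)=-$ and $W(b_1)=+$. Recall that $\zeta_{Q_1}$ is $-,+,+,-$ on $a_1,b_1,a_2,b_2$, and $\zeta_{Q_3}$ is $-,+,+,-$ on $a_3,b_3,a_1,b_1$.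

* $c\in V_2$, $\delta=+$. For $e\in V_3$, $W(e)=+$ by (9). Take $Y=V_1\cup e$, with $\tau_Y(e)=+$.
* $c=a_2$, $\delta=-$. $W(a_2)=\tau_X(a_2)=-$, $W(b_2)=-\zeta_{Q_1}(b_2)=+$, $W(b_1)=+$. Take $Y=V_2\cup b_1$; as $b_1\in V_{2-1}$, $\tau_Y(b_1)=+$.
* $c=b_2$, $\delta=-$. $W(a_2)=-\zeta_{Q_1}(a_2)=-$. Take $Y=V_1\cup a_2$.
* $c\in V_3$, $\delta=-$. For $e\in V_2$, $W(e)=-$ by (9). Take $Y=V_1\cup e$, with $\tau_Y(e)=-$.
* $c=a_3$, $\delta=+$. $W(b_3)=\zeta_{Q_3}(b_3)=+$. Take $Y=V_1\cup b_3$.
* $c=b_3$, $\delta=+$. $W(b_3)=\tau_X(b_3)=+$, $W(a_3)=\zeta_{Q_3}(a_3)=-$, $W(a_1)=-$. Take $Y=V_3\cup a_1$; as $a_1\in V_{3+1}$, $\tau_Y(a_1)=-$. $\square$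

## 6. Many rotated copies in one oriented matroid

The trap works against a sweep coming from a direction $h\in O$. An ordering might come from any direction, and it need not come from a direction at all. Against the first difficulty we use rotated copies of the gadget; against the second, copies at all points of a large grid, and a Ramsey argument in Section 8.

**Step 1: clusters.** The sets $RO$, $R\in SO(3)$, are open and cover $S^2$, because $SO(3)$ acts transitively. By compactness choose $R_1,\dots,R_p\in SO(3)$ with $\bigcup_jR_jO=S^2$. Put $\operatorname{sgn}_j(v)=\operatorname{sgn}(R_j^{-1}v)$, i.e. the signs of $\langle R_jn_e,v\rangle$.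

Let $N\ge2$ (fixed in Section 8). The clusters are the pairs $u=(a,j)$ with $a\in[N]^3$, $1\le j\le p$. Each has its own copy $E_u$ of $E_0$, a centre $\mathbf u\in\mathbb R^3$ close to $a$, and normals $n_e^u$ close to $R_jn_e$ ($e\in E_u\cong E_0$). Put $\hat u=(\mathbf u,1)\in\mathbb R^4$, and for $e\in E_u$
$$v_e=(n_e^u,\,-\langle n_e^u,\mathbf u\rangle)\in\mathbb R^4,$$
regarded as a linear form on $\mathbb R^4$. So $v_e(\hat u)=0$: the six planes of a cluster pass through its centre. Let $E=\bigcup_uE_u$ (disjoint). We choose centres and normals so close to the ideal values $a$, $R_jn_e$, and generic, that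

* (i) $\operatorname{sgn}\det(n^u_x,n^u_y,n^u_w)=\operatorname{sgn}\det(n_x,n_y,n_w)$ for all triples of $E_0$;
* (ii) $\operatorname{sgn}\langle n_e^{(a,j)},\mathbf u'-\mathbf u\rangle=\operatorname{sgn}\langle R_jn_e,a'-a\rangle$ for $u=(a,j)$, $u'=(a',i)$, $a\ne a'$, whenever the right side is nonzero;
* (iii) any four $v_e$'s not all from one cluster are independent.

Why is this possible? (i) and (ii) are finitely many open conditions that hold at the ideal values (rotations preserve determinants). For (iii), each determinant is a polynomial in the parameters, that is, in all centres and normals. We show that it is not identically zero. For three vectors $x,y,w$ from one cluster $u$ and $f$ from another, the unimodular change of coordinates $(\alpha,\beta)\mapsto(\alpha,\langle\alpha,\mathbf u\rangle+\beta)$ sends $v_x$ to $(n_x^u,0)$, and likewise $v_y,v_w$, and it sends $v_f$ to a vector with last coordinate $v_f(\hat u)$. Hence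
$$\det(v_x,v_y,v_w,v_f)=\det(n^u_x,n^u_y,n^u_w)\cdot v_f(\hat u)\qquad(x,y,w\in E_u,\ f\notin E_u),\tag{10}$$
which is nonzero for suitable parameters. For the other distributions $2{+}2$, $2{+}1{+}1$, $1{+}1{+}1{+}1$ of the four vectors over clusters, list them so that the first two share no cluster with the last two. Specialize the centres of the first two to $0$ and those of the last two to $(1,0,1)$, and the normals to $e_1,e_2$ and $e_3,e_1$. This gives $(e_1,0),(e_2,0),(e_3,-1),(e_1,-1)$, which are independent. A nonempty open set is not covered by finitely many zero sets of nonzero polynomials, so the choice is possible.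

By (iii) and (10), $\sigma_f(u):=\operatorname{sgn}v_f(\hat u)\ne0$ for $f\notin E_u$.

**Step 2: the oriented matroid $\mathcal M$.** Define $\chi(B)=\operatorname{sgn}\det$ if the $4$-set $B$ is not contained in one cluster, and $\chi(B)=\chi_{\widetilde N}(B)$ if $B\subset E_u\cong E_0$. We check (F1) for $S=\{x_1,x_2,y_1,\dots,y_4\}$.

* If no cluster contains $4$ elements of $S$, use the Grassmann–Plücker identity; all its brackets are nonzero by (iii).
* If $|S\cap E_u|=4$, then $Q=S\cap E_u$ is the only $4$-subset of $S$ inside a cluster. If $Q$ is not a bracket, argue as before. If it is, its determinant is $0$, since the four forms vanish at $\hat u$. So the other two signed products are nonzero and opposite, and the sign $\chi(Q)$ is irrelevant.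
* If $S=P\cup f$ with $P\subset E_u$, $|P|=5$, $f\notin E_u$, then by (10), (i) and the choice of $\varepsilon$ we have $\chi(xywf)=\operatorname{sgn}\det(n^0_x,n^0_y,n^0_w)\,\sigma_f(u)=\chi_{\widetilde N}(xywg)\,\sigma_f(u)$ for $x,y,w\in P$. So $\chi|_S$ is $\chi_{\widetilde N}|_{P\cup g}$ with $g$ replaced by $f$ and each bracket through $f$ multiplied by $\sigma_f(u)$. If $f\in\{x_1,x_2\}$, both brackets of each product contain $f$, and the products do not change. If $f$ is some $y_i$, exactly one bracket of each product contains $f$, and all three products are multiplied by $\sigma_f(u)$. So (F1) for $\widetilde N$ applies.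
* If $S=E_u$, it is (F1) for $\widetilde N$.

So $\chi$ defines a uniform oriented matroid $\mathcal M$ of rank $4$ on $E$. By (F2) and the same comparison, for $Q\subset E_u$, $|Q|=4$, $f\notin E_u$, the circuit on $Q\cup f$ arises from the circuit $(\zeta_Q,g\mapsto-)$ by multiplying the signs on $Q$ by $\sigma_f(u)$. Multiplying everything by $\sigma_f(u)$, we get
$$(\zeta_Q,\ f\mapsto-\sigma_f(u))\ \text{ is a circuit of }\mathcal M.\tag{11}$$

**Step 3: topes near a cluster.** **Definition.** A tope $K$ is *near $\eta u$* ($\eta=\pm1$) if $K|_Q=\eta\zeta_Q$ for some $4$-set $Q\subset E_u$.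

As a picture, four affine planes in general position in $\mathbb R^3$ realize $15$ of the $16$ sign patterns. Fourteen of these are also patterns of the four parallel planes through one point; the remaining one belongs to the bounded simplex. The two patterns not seen from afar are $\pm$ the sign vector of the dependency of the normals, which is what $\pm\zeta_Q$ is.

If $K$ is near $\eta u$, then $K$ agrees with $\eta$ times the circuit (11) on $Q$, so by (F3) it disagrees at $f$:
$$K\text{ near }\eta u\ \Longrightarrow\ K(f)=\eta\,\sigma_f(u)\quad\text{for all }f\notin E_u.\tag{12}$$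
As $E\ne E_u$, no tope is near both $u$ and $-u$. By (F4) some tope is near $u$.

(13) *Let $u=(a,j)$, $u'=(a',i)$ with $a\ne a'$, and let $K$ be near $\eta u'$. Then $K$ is not near $\pm u$; and if $\operatorname{sgn}_j(a'-a)$ is defined, then $K|_{E_u}=\eta\operatorname{sgn}_j(a'-a)$.*

By (12) for $u'$, for $e\in E_u$ we have $K(e)=\eta\sigma_e(u')=\eta\operatorname{sgn}\bigl(\langle n_e^u,\mathbf u'\rangle-\langle n_e^u,\mathbf u\rangle\bigr)=\eta\operatorname{sgn}\langle n_e^u,\mathbf u'-\mathbf u\rangle$, with nonzero entries. The second claim is now (ii). For the first, let $Q\subset E_u$ be a $4$-set. By (i), $\pm\zeta_Q$ is the sign vector of a dependency $\sum_{e\in Q}c_en^u_e=0$ with all $c_e\ne0$. If $K|_Q=\pm\zeta_Q$, then in $\sum_{e\in Q}c_e\langle n_e^u,\mathbf u'-\mathbf u\rangle=0$ all terms would be nonzero of the same sign, which is impossible.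

## 7. A good ordering at one cluster

Suppose from now on that the topes of $\mathcal M$ have a good ordering. A pattern $D\in\{\pm\}^X$ *occurs before $t$* if some tope $K<t$ has $K|_X=D$. Let $T(u)$ be the first tope near $u$ or $-u$, and $\eta(u)$ the sign with $T(u)$ near $\eta(u)u$. Fix a cluster $u$ and use the notation of Lemma 5 with $A=E_u$.

**Lemma 8.** For no triple $X\subset E_u$ do all $8$ patterns on $X$ occur before $T(u)$.

*Proof.* Let $I=\{K:K<T(u)\}$. Topes in $I$ never have pattern $\pm\zeta_Q$ on a $4$-set $Q\subset E_u$, so $U_I$ shatters no $4$-subset of $E_u$. If all patterns on $X$ occurred, $X\in\mathrm{sh}(U_I)$ by Lemma 5(b), and $U_I$ would contain an $X$-cube by Lemma 5(c), with constant part $\rho$. Take $e\in E_u\setminus X$ and $Q=X\cup e$, and let $s=\pm1$ be such that $s\zeta_Q(e)=\rho(e)$. The member of the cube with pattern $s\zeta_Q|_X$ on $X$ restricts to $s\zeta_Q$ on $Q$, a contradiction. $\square$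

**Lemma 9.** There are no $\eta=\pm1$ and $h\in O$ such that for every $v$ with $\operatorname{sgn}(v)$ defined and $\langle h,v\rangle<0$, the pattern $\eta\operatorname{sgn}(v)$ on $E_u\cong E_0$ occurs before $T(u)$.

*Proof.* Suppose there are. We spring the trap.

*What has occurred before $T(u)$.* By (7), for each $X\in\mathcal X$ all patterns $\eta D$ with $D\ne\tau_X$ occur before $T(u)$. By Lemma 8, $\eta\tau_X$ does not. Moreover, all patterns on subsets of $E_u$ of size $\le2$ occur before $T(u)$: by (5) such a subset lies properly in some $X\in\mathcal X$, and its pattern extends to a pattern on $X$ different from $\eta\tau_X$.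

*The first completion.* Let $C$ be the first tope such that $C|_X=\eta\tau_X$ for some $X\in\mathcal X$; it exists by (F4), and $C\ge T(u)$. Suppose also $C|_Y=\eta\tau_Y$ for some $Y\in\mathcal X$, $Y\ne X$. By the choice of $C$, it is the first tope with its pattern on $X$, and on $Y$, so $X,Y\in J(C)$, and $X\cap Y\in J(C)$ by Lemma 1. But $|X\cap Y|\le2$, so the pattern $C|_{X\cap Y}$ occurred before $T(u)\le C$, contradicting (1). So $X$ is the only member of $\mathcal X$ with $C|_X=\eta\tau_X$.

*A cube.* Let $I=\{K:K\le C\}$. By Lemma 5(b), $U_I$ shatters $X$, and it shatters no $Y\in\mathcal X\setminus\{X\}$, since $\eta\tau_Y$ is not realized in $I$. By (5) every $4$-subset of $E_u$ contains such a $Y$, so no $4$-subset is shattered. By Lemma 5(c) there is an $X$-cube $\{(D,\rho):D\in\{\pm\}^X\}\subseteq U_I$. Its member with $D=\eta\tau_X$ comes from $C$, as no tope before $C$ has this pattern on $X$. So $C|_{E_u\setminus X}=\rho$.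

*The signs of $C$ off $X$.* Let $V$ be a cocircuit of $\mathcal M$ with zero set $X$. By Lemma 6, $\rho=\pm V$ on $E_u\setminus X$. Fix $f\notin E_u$ and normalize $V(f)=\sigma_f(u)$. For $e\in E_u\setminus X$ use orthogonality of $V$ with the circuit (11) for $Q=X\cup e$. Both are nonzero only at $e$ and $f$. The product at $f$ is $-\sigma_f(u)V(f)=-$, so the product at $e$ is $+$, i.e. $V(e)=\zeta_{X\cup e}(e)$. Hence for some $\eta'=\pm1$ we have $C(e)=\eta'\zeta_{X\cup e}(e)$ for all $e\in E_u\setminus X$.

*Contradiction.* Put $W=\eta C|_{E_u}$ and $\delta=\eta\eta'$. Then $W|_X=\tau_X$ and $W(e)=\delta\zeta_{X\cup e}(e)$ for $e\in E_u\setminus X$. By Lemma 7, $W|_Y=\tau_Y$, that is $C|_Y=\eta\tau_Y$, for some $Y\in\mathcal X$, $Y\ne X$. This contradicts the uniqueness of $X$. $\square$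

## 8. Monochromatic cycles, and the proof of Theorem 1

Lemma 9 says that no cluster may have seen, before its first near tope, a full half-space of directions with $h\in O$. So at every cluster some patterns are missing when $T(u)$ arrives. A missing pattern gives an inequality between first near topes: if a tope near $u'$ would show on $E_u$ a pattern that is missing when $T(u)$ arrives, then $T(u)$ comes before $T(u')$ (for suitable signs). We look for a cycle of such inequalities. To have the same missing patterns at many clusters we use **Gallai's theorem** (Gallai–Witt): for every finite $\Gamma\subset\mathbb Z^3$ and every $r$ there is $n_0$ such that for $N\ge n_0$ every $r$-colouring of $[N]^3$ has a monochromatic set $a_0+t\,\Gamma\subset[N]^3$ with $a_0\in\mathbb Z^3$, $t\in\mathbb Z_{>0}$. (For $\Gamma=\{0,1,\dots,k\}\times\{0\}\times\{0\}$ such a set is an arithmetic progression in direction $e_1$.)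

**Step 1: colours and moves.** For a good ordering and a cluster $u=(a,j)$ let $\mathcal B(a,j)$ be the set of $D\in\mathcal R$ such that the pattern $\eta(u)D$ on $E_u$ does not occur before $T(u)$. Colour $a\in[N]^3$ by $\kappa(a)=(\eta(a,j),\mathcal B(a,j))_{j=1}^p$. A *possible colour* is any $\kappa=(\eta_j,\mathcal B_j)_{j=1}^p$ with $\eta_j=\pm1$, $\mathcal B_j\subseteq\mathcal R$. The number of possible colours does not depend on $N$.

For a possible colour $\kappa$, a vector $v\in\mathbb Z^3\setminus0$ is a *$\kappa$-move from $j$ to $i$* if $\operatorname{sgn}_j(v)$ is defined and $\eta_j\eta_i\operatorname{sgn}_j(v)\in\mathcal B_j$. For example, if $\eta_j=\eta_i$, this says $\operatorname{sgn}_j(v)\in\mathcal B_j$; if $\eta_j=-\eta_i$, it says $\operatorname{sgn}_j(-v)\in\mathcal B_j$. Call $\kappa$ *cyclic* if there are $j_0,j_1,\dots,j_m=j_0$ ($m\ge1$) and $\kappa$-moves $v_k$ from $j_{k-1}$ to $j_k$, $k=1,\dots,m$, with $\sum_kv_k=0$.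

**Step 2: choice of $N$.** For each cyclic possible colour fix one such cycle. Let $\Gamma\subset\mathbb Z^3$ be a finite set that contains $0$ and, for each cyclic $\kappa$, all partial sums $v_1,v_1+v_2,\dots$ of its cycle. This $\Gamma$ depends neither on $N$ nor on an ordering. Fix $N\ge2$ so large that Gallai's theorem holds for $\Gamma$ and the number of possible colours. This fixes $\mathcal M$. Suppose $\mathcal M$ has a good ordering.

**Step 3: a move forces an inequality.** *If $a'-a=tv$ with $t\in\mathbb Z_{>0}$, $\kappa(a)=\kappa(a')=\kappa$, and $v$ is a $\kappa$-move from $j$ to $i$, then $T(a,j)<T(a',i)$.* Here $a\ne a'$, so by (13) the tope $T(a',i)$, being near $\eta_i\cdot(a',i)$, is not near $\pm(a,j)$; hence $T(a,j)\ne T(a',i)$. Suppose $T(a',i)<T(a,j)$. As $\operatorname{sgn}_j(a'-a)=\operatorname{sgn}_j(v)$ is defined, (13) says that $T(a',i)$ has on $E_{(a,j)}$ the pattern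
$$\eta_i\operatorname{sgn}_j(v)=\eta_j\cdot\bigl(\eta_j\eta_i\operatorname{sgn}_j(v)\bigr).$$
So this pattern occurs before $T(a,j)$, which contradicts $\eta_j\eta_i\operatorname{sgn}_j(v)\in\mathcal B_j=\mathcal B(a,j)$.

**Step 4: some colour is not cyclic.** *Some $a\in[N]^3$ has a non-cyclic colour.* There is a monochromatic $a_0+t\,\Gamma\subset[N]^3$. If its colour $\kappa$ were cyclic, take its fixed cycle and put $a_k=a_0+t(v_1+\dots+v_k)$. These points are in $a_0+t\,\Gamma$, and $a_m=a_0$. Step 3 gives
$$T(a_0,j_0)<T(a_1,j_1)<\dots<T(a_m,j_m)=T(a_0,j_0),$$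
a contradiction.

**Step 5: a non-cyclic colour has a direction.** *If $\kappa$ is non-cyclic, there are $j$ and $h\in R_jO$ such that $\operatorname{sgn}_j(v)\notin\mathcal B_j$ whenever $\operatorname{sgn}_j(v)$ is defined and $\langle h,v\rangle<0$.*

Let $G_j=\{v\in\mathbb R^3:\operatorname{sgn}_j(v)\text{ is defined and in }\mathcal B_j\}$. This set is open and closed under positive scaling, and $0\notin G_j$. If some $G_j=\emptyset$, any $h\in R_jO$ works. So assume that all $G_j$ are nonempty. Being open cones, they contain rational vectors and hence integer vectors.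

Suppose $\eta_j\ne\eta_i$ for some $i,j$. Take integer vectors $v\in G_j$, $w\in G_i$. Then $v$ is a move $j\to j$. Also $-v$ is a move $j\to i$, because $\eta_j\eta_i\operatorname{sgn}_j(-v)=\operatorname{sgn}_j(v)\in\mathcal B_j$. In the same way $w$ is a move $i\to i$ and $-w$ a move $i\to j$. These four moves form a cycle with sum $0$, so $\kappa$ is cyclic, a contradiction.

So all $\eta_j$ are equal, and every integer $v\in G_j$ is a move from $j$ to any $i$. Suppose $\bigcup_jG_j$ lies in no closed half-space $\{v:\langle h,v\rangle\ge0\}$, $h\ne0$. Let $G$ be its convex conical hull. A closed convex cone different from $\mathbb R^3$ lies in a closed half-space of this form, so $\overline G=\mathbb R^3$. A convex set that is dense in $\mathbb R^3$ is $\mathbb R^3$: around any point take a simplex; points of the set close enough to its vertices still span a simplex that contains the given point. So $G=\mathbb R^3$. Take a rational $v_0\in G_1$. As $-v_0\in G$, $v_0\ne0$, and the $G_j$ are closed under positive scaling, $-v_0=v_1+\dots+v_m$ with $m\ge1$ and $v_k\in G_{j_k}$. As the $G_j$ are open, we may move $v_2,\dots,v_m$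 slightly to rational vectors and put $v_1=-v_0-v_2-\dots-v_m$, which is rational and still in $G_{j_1}$. Clearing denominators by a positive integer, we get moves $v_0$ ($1\to j_1$), $v_1$ ($j_1\to j_2$), …, $v_m$ ($j_m\to1$) with sum $0$. So $\kappa$ is cyclic, a contradiction.

Hence there is a unit vector $h$ with $\langle h,v\rangle\ge0$ on all $G_j$. As the $R_jO$ cover $S^2$, choose $j$ with $h\in R_jO$. If $\operatorname{sgn}_j(v)$ is defined and $\langle h,v\rangle<0$, then $v\notin G_j$, so $\operatorname{sgn}_j(v)\notin\mathcal B_j$.

**Step 6: end of the proof of Theorem 1.** Take $a$ from Step 4, and $j,h$ from Step 5 for $\kappa=\kappa(a)$. Put $u=(a,j)$, $\eta=\eta(u)$ and $h'=R_j^{-1}h\in O$. Let $v'$ be any vector with $\operatorname{sgn}(v')$ defined and $\langle h',v'\rangle<0$, and put $v=R_jv'$. Then $\langle h,v\rangle<0$ and $\operatorname{sgn}(v')=\operatorname{sgn}_j(v)\in\mathcal R\setminus\mathcal B(a,j)$. By the definition of $\mathcal B(a,j)$, the pattern $\eta\operatorname{sgn}(v')$ on $E_u$ occurs before $T(u)$. This holds for all such $v'$, which contradicts Lemma 9. Hence $\mathcal M$ has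 no good ordering. $\blacksquare$

## 9. Coloops, and the proof of Theorem 2

For $r\le2$ use Proposition 1, for $r=3$ Proposition 2, and for $r=4$ Theorem 1. It remains to find, for each $r\ge5$, a loopless oriented matroid of rank $r$ without a good ordering. We add coloops to the example of Theorem 1, one at a time; each raises the rank by one. So it suffices to show:

**Lemma 10.** If $\mathcal M'=\mathcal M\oplus\{c\}$, with $c$ a coloop and $\mathcal M$ loopless, has a good ordering, so has $\mathcal M$.

*Proof.* The topes of $\mathcal M'$ are $(C,+)$ and $(C,-)$ with $C$ a tope of $\mathcal M$. Its flats are $X$ and $X\cup c$ with $X\in L(\mathcal M)$. Given a good ordering of the topes of $\mathcal M'$, order the topes $C$ of $\mathcal M$ by the first occurrence of a copy $(C,\pm)$. Let $(C,s)$ be the first copy of $C$, and let $X\in L(\mathcal M)$. We claim that some tope before $(C,s)$ agrees with it on $X$ iff some $K\ne C$ that is earlier than $C$ in the induced ordering agrees with $C$ on $X$. If $(K,t)$ comes before $(C,s)$ and agrees with it on $X$, then $K\ne C$, since $(C,s)$ is the first copy of $C$;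 the first copy of $K$ also comes before $(C,s)$, so $K$ is earlier than $C$. Conversely, if such a $K$ is earlier than $C$, its first copy comes before $(C,s)$ and agrees with it on $X$. By (1),
$$J_{\mathcal M}(C)=J_{\mathcal M'}((C,s))\cap L(\mathcal M).$$
Both families on the right are closed under intersection, the first by Lemma 1. So $J_{\mathcal M}(C)$ is closed under intersection, hence principal by Lemma 1. $\square$

This proves Theorem 2: oriented matroids without a good ordering exist in every rank $\ge4$ and in no rank $\le3$. $\blacksquare$
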